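\title{Limit pro-$p$ groups have the Howson property}

\begin{abstract}
We prove that the intersection of two finitely generated closed subgroups $H,K$ of a limit pro-$p$ group $G$ is finitely generated, and that $K\cap gHg^{-1}$ is virtually abelian for all but finitely many double cosets $KgH$. The proof is homological. We show that both statements hold in a pro-$p$ group with an open subgroup mapping to $\mathbf Z_p^N$ with free kernel whose first mod $p$ homology is torsion-free over the completed group algebra of the image, also after restriction to open subgroups. Such maps are then constructed by induction along extensions of centralizers, using the action on a pro-$p$ tree.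
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $p$ is a fixed prime. Subgroups of pro-$p$ groups are closed, homomorphisms are continuous, and generation is meant in the topological sense; $d(L)$ is the minimal number of generators of $L$. We write ${}^gX=gXg^{-1}$, and $Z_L(X)$ for the centralizer of $X$ in $L$.

A pro-$p$ group $G$ has the \emph{Howson property} if the intersection of any two finitely generated subgroups of $G$ is finitely generated. We study this property for groups built from free pro-$p$ groups by enlarging centralizers. Recall that the free pro-$p$ amalgamated product $G_1\amalg_{G_0}G_2$ of pro-$p$ groups $G_1,G_2$ over a common subgroup $G_0$ is their pushout in the category of pro-$p$ groups. Call a subgroup $C$ of a pro-$p$ group $B$ \emph{admissible} if it is procyclic and self-centralizing, $Z_B(C)=C$. Let $\mathcal G_0$ be the class of free pro-$p$ groups of finite rank, and for $n\ge1$ let $\mathcal G_n$ be the class of groups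
\[
B\amalg_C A,
\]
where $B\in\mathcal G_{n-1}$, $C$ is an admissible subgroup of $B$, and $A\cong\mathbf Z_p^m$ is a free abelian pro-$p$ group of finite rank having $C$ as a direct summand. If $A=C\times Z$, then $B\amalg_CA$ is obtained from $B$ by adjoining a basis of $Z$ and requiring only that the new generators commute with each other and with $C$. A \emph{limit pro-$p$ group} is a finitely generated subgroup of a group in $\mathcal G_n$ for some $n\ge0$.

Does every limit pro-$p$ group have the Howson property? The question is posed in \cite{RZbook}. The answer is yes.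

\begin{theorem}\label{thm:howson}
Let $G$ be a limit pro-$p$ group and let $H,K\le G$ be finitely generated. Then $H\cap K$ is finitely generated.
\end{theorem}

The conjugacy class of $K\cap{}^gH$ in $K$ depends only on the double coset $KgH$, and the method controls all these intersections at once. A pro-$p$ group is \emph{virtually abelian} if it has an abelian open subgroup.

\begin{theorem}\label{thm:cosets}
In the situation of Theorem~\ref{thm:howson}, there are only finitely many double cosets $KgH$ $(g\in G)$ for which $K\cap{}^gH$ is not virtually abelian.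
\end{theorem}

The two building blocks have the Howson property: in $\mathbf Z_p^m$ every subgroup is finitely generated, and free pro-$p$ groups of finite rank are treated in Section~\ref{sec:free}. The property can be lost when the blocks are combined.

\begin{example}\label{ex:product}
Let $F$ be free pro-$p$ on $x,y$ and let $\varphi\colon F\to\mathbf Z_p$ be given by $\varphi(x)=1$, $\varphi(y)=0$. In $F\times\mathbf Z_p$ the subgroups $H=F\times0$ and $K=\{(f,\varphi(f))\}$ are isomorphic to $F$, and $H\cap K\cong\ker\varphi$, the normal closure of $y$. Map $F$ to the finite $p$-group $\mathbf F_p[\mathbf Z/p^n]\rtimes\mathbf Z/p^n$ by sending $x$ to a generator of $\mathbf Z/p^n$ and $y$ to a basis element of $\mathbf F_p[\mathbf Z/p^n]$. The image of $\ker\varphi$ is $\mathbf F_p[\mathbf Z/p^n]$, which needs $p^n$ generators. So $H\cap K$ is not finitely generated.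
\end{example}

\begin{example}\label{ex:notsc}
The hypothesis $Z_B(C)=C$ cannot be dropped. Let $G=F\amalg_CA$ with $F$ as above, $C=\langle x^p\rangle$ and $A=C\times\langle t\rangle$. Let $E$ be free pro-$p$ on $t_0,\dots,t_{p-1}$ and let $\langle s\rangle$, of order $p$, permute the $t_i$ cyclically. The homomorphism $G\to E\rtimes\langle s\rangle$ with $x\mapsto s$, $y\mapsto1$, $t\mapsto t_0$ kills $C$ and sends the generators of $L=\langle t,xtx^{-1}\rangle$ to $t_0,t_1$. Hence $L$ is free of rank $2$ and $L\cap C=1$. The element $x^p$ commutes with $t$ and $x$, and $C$ embeds in $G$ because $t\mapsto1$ defines a retraction $G\to F$. So $G$ contains $L\times C\cong F\times\mathbf Z_p$ and does not have the Howson property.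
\end{example}

When $C$ is admissible this mechanism disappears: the centralizer in $B\amalg_CA$ of a nontrivial element of $C$ is just $A$ (Lemma~\ref{lem:fixed}). This suggests a positive answer. The abelian subgroups still leave a trace in Theorem~\ref{thm:cosets}.

\begin{example}\label{ex:sharp}
In Theorem~\ref{thm:cosets}, ``not virtually abelian'' cannot be replaced by ``nontrivial''. Let $G=F\amalg_CA$ with $C=\langle x\rangle$, $A=\langle x\rangle\times\langle t\rangle$ and $H=K=C$. (The centralizer of $x$ in $F$ is procyclic and $x$ is part of a basis, so $C$ is admissible.) The double cosets $Ct^\lambda C$, $\lambda\in\mathbf Z_p$, are distinguished by the map $G\to\langle t\rangle$ killing $F$, and all the intersections $C\cap t^\lambda Ct^{-\lambda}$ equal $C$.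
\end{example}

A pro-$p$ group $L$ is finitely generated if and only if $H_1(L;\mathbf F_p)$ is finite, so the task is to bound $H_1(H\cap K;\mathbf F_p)$. In a free group it embeds in $H_1(K\cap U;\mathbf F_p)$ for a suitable open subgroup $U$ (Section~\ref{sec:free}). In general we replace $U$ by the kernel of a map $\theta\colon U\to\mathbf Z_p^N$ and vector spaces by modules over a power series ring; Section~\ref{sec:good} isolates the condition on $\theta$ under which the argument survives. Section~\ref{sec:induction} states six properties that are inherited together by extensions of centralizers, one of them being the existence of $\theta$, and Sections~\ref{sec:tree}--\ref{sec:sep} carry out the inductive step.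

\section{Homology and split spaces}\label{sec:tools}

Put $k=\mathbf F_p$. For a profinite space $X=\varprojlim X_i$ with $X_i$ finite let $k[[X]]=\varprojlim k[X_i]$; its Pontryagin dual is the space $C(X,k)$ of locally constant functions $X\to k$. If $X'\subseteq X$ is closed, then $k[[X']]\to k[[X]]$ is injective, because locally constant functions on $X'$ extend to $X$. A partition of $X$ into finitely many clopen sets gives a direct sum decomposition of $k[[X]]$.

For a pro-$p$ group $S$ the ring $k[[S]]$ is local with residue field $k$. An \emph{$S$-module} is a profinite left $k[[S]]$-module. The symbol $\widehat\otimes$ denotes the completed tensor product over $k$; it is exact, and groups act on it diagonally. We put $H_i(S;Y)=\mathrm{Tor}_i^{k[[S]]}(k,Y)$ and $H_i(S)=H_i(S;k)$; the group $H_i(S;Y)$ is dual to $H^i(S;Y^\vee)$. We have $H_1(S)=S/\Phi(S)$, where $\Phi(S)$ is the closure of $S^p[S,S]$. A subgroup $S'$ with $S'\Phi(S)=S$ equals $S$, and $d(S)=\dim H_1(S)$. Open subgroups of finitely generated pro-$p$ groups are finitely generated. We use the following standard facts; see \cite{RZbook}.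

\begin{description}
\item[(F1)] An $S$-module $Y$ is projective if and only if $H_1(S;Y)=0$. A projective $S$-module is projective over every subgroup of $S$.
\item[(F2)] $S$ is free pro-$p$ if and only if $H_2(S)=0$. In that case $H_2(S;Y)=0$ for all $Y$, so $H_1(S;-)$ preserves injections, and all subgroups of $S$ are free.
\item[(F3)] (Shapiro's lemma.) For $H\le U$ and a $U$-module $Y$ we have $H_i(U;k[[U/H]]\widehat\otimes Y)=H_i(H;Y)$, and the corestriction $H_i(H;Y)\to H_i(U;Y)$ is induced by the augmentation $k[[U/H]]\to k$. For $Y=k$ the isomorphism is the composite of the map $H_i(H)\to H_i(H;k[[U/H]])$ induced by $1\mapsto 1H$ with the corestriction.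
\item[(F4)] Homology commutes with inverse limits of coefficients. If $U_0\ge U_1\ge\cdots$ are open subgroups with intersection $H$, then $k[[U_0/H]]=\varprojlim k[[U_0/U_i]]$, so $H_1(H;Y)=\varprojlim H_1(U_i;Y)$ for every $U_0$-module $Y$ by (F3).
\item[(F5)] If $D=\langle d\rangle\cong\mathbf Z_p$, the resolution $0\to k[[D]]\xrightarrow{d-1}k[[D]]\to k\to0$ gives $H_1(D;Y)=\ker(d-1\mid Y)$ and $H_0(D;Y)=Y/(d-1)Y$, naturally in $Y$.
\end{description}

\begin{definition}
Let a pro-$p$ group $S$ act continuously on a profinite space $X$. We say that $X$ is \emph{$S$-split} if the map $H_1(S;k[[X]])\to H_1(S)$ induced by the augmentation is injective.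
\end{definition}

If $X$ consists of finitely many orbits with stabilizers $S_1,\dots,S_n$, then by (F3) this says that $\bigoplus_iH_1(S_i)\to H_1(S)$ is injective. For $S$ free of finite rank it means that bases of the $S_i$ together are part of a basis of $S$, that is, $S=S_1\amalg\dots\amalg S_n\amalg R$ for some $R$; indeed, elements of $S$ whose images form a basis of $S/\Phi(S)$ form a basis of $S$. So splitting expresses that the point stabilizers are simultaneously free factors.

For $H\le U$ and $N\triangleleft U$, two applications of (F3) give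
\begin{equation}\label{eq:swap}
H_i(H;k[[U/N]])=H_i(U;k[[U/H]]\widehat\otimes k[[U/N]])=H_i(N;k[[U/H]]),
\end{equation}
and augmenting the factor $k[[U/H]]$ shows: \emph{$U/H$ is $N$-split if and only if the corestriction $H_1(H;k[[U/N]])\to H_1(U;k[[U/N]])$ is injective.}

The next lemma is the homological form of the fact that a free factor of $S$ meets a subgroup $S'$ in a free factor of $S'$. It is the engine of the whole paper.

\begin{lemma}\label{lem:hered}
Let $S$ be free pro-$p$ and let $X$ be $S$-split. If $S'\le S$ and $X'\subseteq X$ is closed and $S'$-invariant, then $X'$ is $S'$-split.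
\end{lemma}

\begin{proof}
We may assume $X\ne\emptyset$. Let $I=\ker(k[[X]]\to k)$. In the exact sequence $H_2(S)\to H_1(S;I)\to H_1(S;k[[X]])\to H_1(S)$ the first term is zero and the last map is injective, so $H_1(S;I)=0$. By (F1), $I$ is projective over $S$, hence over $S'$, so $H_1(S';I)=0$ and $X$ is $S'$-split. Since $S'$ is free, $H_1(S';k[[X']])\to H_1(S';k[[X]])$ is injective by (F2).
\end{proof}

A subgroup of infinite index acts on a coset space with infinitely many orbits, and $k[[X]]$ is then not a direct sum over the orbits. The following lemma lets us argue orbit by orbit all the same.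

\begin{lemma}[Stalk lemma]\label{lem:stalk}
Let a pro-$p$ group $S$ act on a profinite space $X$.
\begin{itemize}
\item[(a)] If $i\ge1$ and $H_i(S_x)=0$ for all $x\in X$, then $H_i(S;k[[X]])=0$. In particular $k[[X]]$ is projective if $S$ acts freely.
\item[(b)] Let $f\colon X'\to X$ be an $S$-map of profinite spaces such that $f^{-1}(x)$ is $S_x$-split for all $x\in X$. Then $H_1(S;k[[X']])\to H_1(S;k[[X]])$ is injective.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\pi\colon X\to Y=X/S$ be the quotient map; $Y$ is profinite. Let $R=C(Y,k)$. For an $R$-module $N$ and $y\in Y$ define the stalk $N_y=\varinjlim_W1_WN$, where $W$ runs through the clopen neighborhoods of $y$. Taking stalks is exact. If all stalks vanish, then $N=0$: an element $\nu$ is killed by $1_W$ for $W$ in a clopen cover of $Y$, hence for $W$ in a finite clopen partition, and $\nu=\sum_W1_W\nu=0$.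

Let $f\colon X'\to X$ be any $S$-map. The ring $R$ acts on $C(X',k)$ through $\pi f$ by $S$-endomorphisms, hence on $N'=H^i(S;C(X',k))$, and $1_WN'=H^i(S;C((\pi f)^{-1}W,k))$. For $y=Sx$ we have $\varinjlim_WC((\pi f)^{-1}W,k)=C(f^{-1}(Sx),k)$: locally constant functions on the closed set $f^{-1}(Sx)$ extend, and if a function vanishes on $f^{-1}(Sx)$, then its support is compact with image in $Y$ missing $y$, so it vanishes over some $W$. Cohomology commutes with direct limits of discrete modules, and $f^{-1}(Sx)=S\times_{S_x}f^{-1}(x)$, so by Shapiro's lemma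
\[
N'_y=H^i(S;C(f^{-1}(Sx),k))=H^i(S_x;C(f^{-1}(x),k)).
\]
For $f=\mathrm{id}$ the stalk is $H^i(S_x;k)$, which gives (a) by duality and (F1). In (b), the $R$-linear map $H^1(S;C(X,k))\to H^1(S;C(X',k))$ induces on stalks the maps $H^1(S_x;k)\to H^1(S_x;C(f^{-1}(x),k))$, which are surjective, being dual to injective maps. So the cokernel has zero stalks, the map is surjective, and its dual is injective.
\end{proof}

\section{The free case}\label{sec:free}

Let $F$ be a free pro-$p$ group of finite rank and let $H,K\le F$ be finitely generated. The proof that $H\cap K$ is finitely generated has two steps, and they are the model for the general argument.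

\emph{Step 1: $H$ splits in an open subgroup.} Since $F$ is finitely generated, there are open subgroups $U_1\ge U_2\ge\cdots$ with intersection $H$. The kernels of the maps $H_1(H)\to H_1(U_i)$ form a decreasing sequence of subspaces of a finite-dimensional space, with intersection $0$ by (F4). So one of them is zero: there is an open $U\ge H$ such that $U/H$ is $U$-split. For instance, if $F=\langle x,y\rangle$ and $H=\langle x^p\rangle$, then $H_1(H)\to H_1(F)$ is zero, but $x^p$ belongs to the basis $x^p,y,xyx^{-1},\dots,x^{p-1}yx^{1-p}$ of a subgroup of index $p$.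

\emph{Step 2: restrict to $K$.} The group $K'=K\cap U$ is open in $K$, hence finitely generated, and $H\cap K'=H\cap K$. Let $u_1,\dots,u_n\in U$ represent distinct double cosets $K'u_iH$. The union of the orbits $K'u_iH/H\cong K'/(K'\cap{}^{u_i}H)$ is a closed $K'$-invariant subspace of $U/H$, so it is $K'$-split by Lemma~\ref{lem:hered}:
\[
\bigoplus_iH_1(K'\cap{}^{u_i}H)\hookrightarrow H_1(K'),\qquad\text{so}\qquad\sum_id(K'\cap{}^{u_i}H)\le d(K').
\]
For $n=1$, $u_1=1$ this is the Howson property, and in general it bounds the number of double cosets in $U$ with nontrivial intersection.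

Step 1 is the first of the following facts about a free pro-$p$ group $F$ of finite rank, used repeatedly below.
\begin{description}
\item[(Fr1)] A finitely generated subgroup of $F$ is a free factor of an open subgroup \cite{Lub}.
\item[(Fr2)] The centralizer of a nontrivial element of $F$ is procyclic.
\item[(Fr3)] Two noncommuting elements of $F$ freely generate a free pro-$p$ group of rank~$2$.
\end{description}

Step 2 needs $U$ to be free, and a group containing $\mathbf Z_p^2$ has no free open subgroup. It may, however, have an open subgroup $U$ with a free normal subgroup $M$ such that $U/M\cong\mathbf Z_p^N$. Then Lemma~\ref{lem:hered} applies to $M$, and $H_1(M)$, although usually infinite, is a finitely generated module over the Noetherian ring $k[[U/M]]$. The price is paid in Step 1: a decreasing sequence of submodules with zero intersection, such as the powers of the maximal ideal, need not reach zero. Some condition is unavoidable, since $F\times\mathbf Z_p$ has such an $M$. The condition is torsion-freeness.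

\section{Good pairs and a criterion for the Howson property}\label{sec:good}

A \emph{lattice} is a group $Q\cong\mathbf Z_p^N$, $N\ge0$; subgroups of lattices are lattices. An element $\gamma\ne1$ of $Q$ is \emph{primitive} if it generates a direct summand. Let $\Lambda=k[[Q]]$.

\begin{description}
\item[(L1)] If $\gamma_1,\dots,\gamma_N$ is a basis of $Q$, then $\Lambda=k[[z_1,\dots,z_N]]$ with $z_j=\gamma_j-1$; it is a Noetherian local domain. For primitive $\gamma$ we have $\Lambda/(\gamma-1)=k[[Q/\langle\gamma\rangle]]$, again such a ring. Every $\lambda\neq0$ is $(\gamma-1)^a\lambda'$ with $\gamma-1\nmid\lambda'$. Every $q\ne1$ in $Q$ is $\gamma^{p^e}$ with $\gamma$ primitive, and then $q-1=(\gamma-1)^{p^e}$.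
\item[(L2)] A $\Lambda$-linear map from a finitely generated profinite $\Lambda$-module $E$ to a profinite $\Lambda$-module is continuous, because $E$ is a topological quotient of some $\Lambda^n$. The \emph{rank} of $E$ is the dimension of its localization at the fraction field.
\item[(L3)] Let $\theta\colon L\to Q$ be a homomorphism. Then $L$ acts on $\Lambda$ by multiplication through $\theta$, and $\Lambda$ acts on itself by $L$-endomorphisms, so $H_i(L;Y\widehat\otimes\Lambda)$ is a $\Lambda$-module, naturally in the $L$-module $Y$. If $L$ is finitely generated, a resolution beginning with $k[[L]]^{d(L)}\to k[[L]]\to k$ exhibits $H_1(L;\Lambda)$ as a subquotient of $\Lambda^{d(L)}$; so it is finitely generated of rank at most $d(L)$. If $\theta$ is onto with kernel $M$, then $H_i(L;\Lambda)=H_i(M)$ by (F3), and the action of $q\in Q$ is conjugation, up to the substitution $q\mapsto q^{-1}$, which affects none of the notions used below.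
\end{description}
The ring $\mathbf Z_p[[Q]]$ is also a Noetherian local domain, and (L2), (L3) hold for it with $\mathbf Z_p$ in place of $k$.

\begin{lemma}[Base change]\label{lem:base}
Let $L$ be finitely generated, $\theta\colon L\to Q$ a homomorphism, $Q_1=\theta(L)$, $\Lambda_1=k[[Q_1]]$. Then $H_1(L;\Lambda)$ over $\Lambda$ and $H_1(L;\Lambda_1)$ over $\Lambda_1$ have the same rank, and one is torsion-free if and only if the other is.
\end{lemma}

\begin{proof}
The map $Q\to Q/Q_1$ has a continuous section sending the trivial coset to $1$, so $\Lambda\cong\Lambda_1\widehat\otimes k[[Q/Q_1]]$ as $\Lambda_1$-modules. Hence the functor $\Psi(Y)=\Lambda\widehat\otimes_{\Lambda_1}Y\cong Y\widehat\otimes k[[Q/Q_1]]$ from profinite $\Lambda_1$-modules to $\Lambda$-modules is exact, and $Y\to\Psi(Y)$, $y\mapsto1\otimes y$, is split by the augmentation of $k[[Q/Q_1]]$. Applying $\Psi$ to the complex that computes $E=H_1(L;\Lambda_1)$ gives $H_1(L;\Lambda)=\Psi(E)$. If $E$ has rank $r$, there is an exact sequence $0\to\Lambda_1^r\to E\to E'\to0$ with $sE'=0$ for some $0\ne s\in\Lambda_1$; applying $\Psi$ shows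 that $\Psi(E)$ has rank $r$. If $E$ is torsion-free, it embeds in $\Lambda_1^r$, so $\Psi(E)$ embeds in $\Lambda^r$. The converse holds because $E\subseteq\Psi(E)$ and $\Lambda_1\subseteq\Lambda$.
\end{proof}

\begin{lemma}[Descent]\label{lem:descent}
Let $\theta\colon L\to Q$ be a homomorphism from a pro-$p$ group to a lattice. If $H_1(L;\Lambda)$ is finitely generated over $\Lambda$, then $L$ is finitely generated.
\end{lemma}

\begin{proof}
Put $Y_j=\Lambda/(z_1,\dots,z_j)$, so $Y_0=\Lambda$ and $Y_N=k$ with trivial action of $L$. The sequences $0\to Y_{j-1}\xrightarrow{z_j}Y_{j-1}\to Y_j\to0$ give exact sequences of $\Lambda$-modules $H_1(L;Y_{j-1})\to H_1(L;Y_j)\to H_0(L;Y_{j-1})$, and the last term is a quotient of $\Lambda$. As $\Lambda$ is Noetherian, induction shows that $H_1(L;Y_N)=H_1(L)$ is finitely generated over $\Lambda$. The maximal ideal acts on it as zero, so it is finite.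
\end{proof}

\begin{definition}\label{def:good}
Let $U$ be a finitely generated pro-$p$ group and $\theta$ a homomorphism from $U$ to a lattice, with kernel $M$. The pair $(U,\theta)$ is \emph{good} if $M$ is free pro-$p$ and $H_1(M)=H_1(U;k[[\theta(U)]])$ is torsion-free over $k[[\theta(U)]]$. It is \emph{hereditarily good} if $(U',\theta|_{U'})$ is good for every open $U'\le U$.
\end{definition}

A free pro-$p$ group of finite rank with the trivial map is hereditarily good, since every module over the field $k$ is torsion-free; so is a lattice with the identity map, since $M=1$. The projection $F\times\mathbf Z_p\to\mathbf Z_p$ has free kernel but is not good: $H_1(F)$ is killed by $z_1$. Torsion can be detected by group theory.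

\begin{lemma}\label{lem:torsion}
Let $\theta\colon U\to Q$ be onto with free kernel, let $\gamma\in Q$ be primitive, and put $E=H_1(U;\Lambda)$ and $P=\theta^{-1}\langle\gamma\rangle$. Then $P$ is free if and only if $\gamma-1$ is injective on $E$. Moreover $E/(\gamma-1)E$ embeds $\Lambda$-linearly in $H_1(U;\Lambda/(\gamma-1))$.
\end{lemma}

\begin{proof}
We have $\Lambda/(\gamma-1)=k[[U/P]]$ as $U$-modules. The long exact sequence of $0\to\Lambda\xrightarrow{\gamma-1}\Lambda\to\Lambda/(\gamma-1)\to0$ reads, by (F3),
\[
0=H_2(\ker\theta)\to H_2(P)\to E\xrightarrow{\gamma-1}E\to H_1(U;\Lambda/(\gamma-1)).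
\]
Now use (F2).
\end{proof}

Goodness survives when $\theta$ is refined. This lets us always use a canonical map: for a finitely generated pro-$p$ group $U$ let
\[
\theta_U\colon U\to Q_U=U^{ab}/\text{torsion}.
\]
Every homomorphism from $U$ to a lattice factors through $\theta_U$.

\begin{lemma}\label{lem:refine}
If $(U,\theta)$ is good and $\theta=\pi\theta'$, where $\theta'$ maps $U$ to a lattice and $\pi$ is a homomorphism of lattices, then $(U,\theta')$ is good. Consequently, if $(V_0,\theta)$ is hereditarily good, so is $(V,\theta_V)$ for every open $V\le V_0$.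
\end{lemma}

\begin{proof}
Replace the lattices by $Q=\theta(U)$ and $Q'=\theta'(U)$. Then $\ker(\pi\colon Q'\to Q)$ is a direct summand of $Q'$. Dividing out its basis elements one at a time, we may assume $\ker\pi=\langle\zeta\rangle$ with $\zeta$ primitive. Put $z=\zeta-1$, $\Lambda'=k[[Q']]$, so $\Lambda=\Lambda'/(z)$, and $E=H_1(U;\Lambda')$. The group $\ker\theta'$ is free, being a subgroup of $\ker\theta=\theta'^{-1}\langle\zeta\rangle$. By Lemma~\ref{lem:torsion}, $z$ is injective on $E$, and $E/zE$ embeds in $H_1(U;\Lambda)$, so it is torsion-free over $\Lambda$. Let $T$ be the torsion submodule of the finitely generated $\Lambda'$-module $E$. If $z\epsilon\in T$ then $\epsilon\in T$, so $T\cap zE=zT$ and $T/zT$ embeds in $E/zE$. Choose $s\ne0$ with $sT=0$. Since $z$ is injective on $T$, we may remove the factors $z$ from $s$ and assume $z\nmid s$. Then the nonzero element $s\bmod z$ of $\Lambda$ kills the torsion-free module $T/zT$. So $T=zT$, and $T=0$ by Nakayama's lemma.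

For the last assertion write $\theta|_V=\pi\theta_V$ and restrict to each open $V'\le V$.
\end{proof}

Let $(U_0,\theta)$ be hereditarily good and $M_0=\ker\theta$. For $L\le U_0$ put $\Lambda_L=k[[\theta(L)]]$, so that $H_1(L;\Lambda_L)=H_1(L\cap M_0)$. For finitely generated $L$ let $b(L)$ be the rank of this module over $\Lambda_L$; then $b(L)\le d(L)$ by (L3). The number $b(L)$ takes over the role that $d(L)$ played in Section~\ref{sec:free}.

\begin{theorem}\label{thm:crit}
Let $(U_0,\theta)$ be hereditarily good and let $H\le U_0$ be finitely generated.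
\begin{itemize}
\item[(a)] $H_1(H;\Lambda_H)$ is torsion-free over $\Lambda_H$. If $H$ is nonabelian, then $b(H)\ge1$.
\item[(b)] There is an open subgroup $U$ with $H\le U\le U_0$ such that $U/H$ is $M$-split, where $M=M_0\cap U$.
\item[(c)] Let $U$ be as in \textup{(b)} and let $K\le U$ be finitely generated. Then $K\cap{}^uH$ is finitely generated for every $u\in U$, and $\sum_{i=1}^nb(K\cap{}^{u_i}H)\le b(K)$ whenever $u_1,\dots,u_n\in U$ lie in distinct double cosets $Ku_iH$.
\end{itemize}
\end{theorem}

\begin{proof}
(a), (b) Let $\Lambda=\Lambda_{U_0}$ and choose open subgroups $U_0\ge U_1\ge\cdots$ with intersection $H$. Let $E=H_1(H;\Lambda)$, a finitely generated $\Lambda$-module, and let $E_i$ be the kernel of $E\to H_1(U_i;\Lambda)$. The $E_i$ decrease, and $\bigcap E_i=0$ by (F4). Since $(U_i,\theta)$ is good, $H_1(U_i;\Lambda)$ is torsion-free by Lemma~\ref{lem:base}, hence so is $E/E_i$. The ranks of the $E_i$ are constant for $i\ge i_0$. For such $i$ the module $E_{i_0}/E_i$ has rank zero and lies in $E/E_i$, so $E_i=E_{i_0}$. Therefore $E_{i_0}=0$. This is the point where torsion-freeness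 is needed, and it is needed for all $U_i$.

Put $U=U_{i_0}$. Then $E$ embeds in $H_1(U;\Lambda)$, so $E$ is torsion-free, and so is $H_1(H;\Lambda_H)$ by Lemma~\ref{lem:base}. If $H$ is nonabelian, then $H\cap M_0\supseteq[H,H]\neq1$, so this torsion-free module $H_1(H\cap M_0)$ is nonzero and $b(H)\ge1$. Since $\theta(U)$ is open in $\theta(U_0)$, the $U$-module $\Lambda_U=k[[U/M]]$ is a direct summand of $\Lambda$, so $H_1(H;\Lambda_U)\to H_1(U;\Lambda_U)$ is injective too. By the remark after \eqref{eq:swap}, $U/H$ is $M$-split.

(c) Put $L_i=K\cap{}^{u_i}H$ and $K_M=K\cap M$, so $k[[K/K_M]]=\Lambda_K$. The union $X'$ of the orbits $Ku_iH/H\cong K/L_i$ is closed and $K$-invariant in $U/H$. As $M$ is free, $X'$ is $K_M$-split by Lemma~\ref{lem:hered}. By (F3) the injective map $H_1(K_M;k[[X']])\to H_1(K_M)$ is the map $H_1(K;k[[X']]\widehat\otimes\Lambda_K)\to H_1(K;\Lambda_K)$, which is $\Lambda_K$-linear by (L3). Applying (F3) to the other factor, we obtain an injection of $\Lambda_K$-modules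
\[
\bigoplus_{i=1}^nH_1(L_i;\Lambda_K)\hookrightarrow H_1(K;\Lambda_K).
\]
The right side is finitely generated over a Noetherian ring, so each $H_1(L_i;\Lambda_K)$ is finitely generated, and $L_i$ is finitely generated by Lemma~\ref{lem:descent}. By Lemma~\ref{lem:base} the rank of $H_1(L_i;\Lambda_K)$ is $b(L_i)$, and comparing ranks gives the inequality.
\end{proof}

\begin{corollary}\label{cor:crit}
Let $\Gamma$ be a pro-$p$ group with an open subgroup $U_0$ carrying a hereditarily good pair, and let $H,K\le\Gamma$ be finitely generated. Then $H\cap K$ is finitely generated, and $K\cap{}^gH$ is virtually abelian for all but finitely many double cosets $KgH$ in $\Gamma$.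
\end{corollary}

\begin{proof}
Let $H_0=H\cap U_0$, take $U$ as in Theorem~\ref{thm:crit}(b) for $H_0$, and let $K_0=K\cap U$. Both $H_0$ and $K_0$ are finitely generated. By part (c) the group $K_0\cap H_0$ is finitely generated, and it is open in $K\cap H$.

Suppose that infinitely many distinct double cosets $Kg_iH$ have $K\cap{}^{g_i}H$ not virtually abelian. Passing to a subsequence, $g_i=y_ig$ with $y_i\in U_0$ and $g$ fixed. Replacing $H$ by ${}^gH$ and $g_i$ by $y_i$ translates the double cosets on the right by $g^{-1}$ and keeps the intersections, so we may assume $g_i\in U_0$. Define $H_0$ and $U$ as above. Passing to a subsequence again, $g_i=wu_i$ with $u_i\in U$ and $w$ fixed. Replacing $K$ by $w^{-1}Kw$ and $g_i$ by $u_i$ translates the double cosets on the left and conjugates the intersections, so we may assume $g_i=u_i\in U$. With $K_0=K\cap U$, the double cosets $K_0u_iH_0$ are distinct, being contained in the distinct $Ku_iH$. The group $K_0\cap{}^{u_i}H_0=(K\cap{}^{u_i}H)\cap U$ is open in $K\cap{}^{u_i}H$, hence nonabelian, and it is finitely generated by (c). By (a) and (c) the number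 of such $u_i$ is at most $b(K_0)\le d(K_0)$, a contradiction.
\end{proof}

\section{The inductive statement}\label{sec:induction}

We first remove the degenerate amalgams. Let $\mathcal C$ be the smallest class of pro-$p$ groups that contains the nonabelian free pro-$p$ groups of finite rank and is closed under $B\mapsto B\amalg_CA$, where $C$ is admissible in $B$, $1\ne C\ne B$, and $A\cong\mathbf Z_p^m$ has $C$ as a proper direct summand. Projecting $A$ to $C$ defines a retraction $B\amalg_CA\to B$, so $B$ embeds in the amalgam. Hence all groups in $\mathcal C$ are finitely generated and nonabelian, and their admissible subgroups are nontrivial.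

\begin{lemma}\label{lem:reduce}
Every group in $\bigcup_n\mathcal G_n$ is a lattice or lies in $\mathcal C$.
\end{lemma}

\begin{proof}
A free pro-$p$ group of rank at most $1$ is a lattice, which settles $n=0$. Consider $B\amalg_CA$ with $B\in\mathcal G_{n-1}$. If $C=A$, the amalgam is $B$. If $B$ is abelian, then $C=Z_B(C)=B$ and the amalgam is $A$. Otherwise $B\in\mathcal C$ by induction, $C\ne B$ because $B$ is nonabelian, $C\ne1$ because $Z_B(1)=B$, and the amalgam lies in $\mathcal C$.
\end{proof}

To compare procyclic subgroups in the abelianizations of open subgroups, we attach lines to them. Let $\Gamma$ be a finitely generated pro-$p$ group, $U\le\Gamma$ open and $D\le\Gamma$. Let $\ell_U(D)$ be the $\mathbf Q_p$-span of $\theta_U(D\cap U)$ in $Q_U\otimes\mathbf Q_p$, and let $S_U(D)=\{u\in U:\theta_U(u)\in\ell_U(D)\}$. If $D\cong\mathbf Z_p$, then $\ell_U(D)$ has dimension at most $1$. A \emph{character} is a homomorphism to $\mathbf Z_p$. We shall often use that a nontrivial homomorphism from $\mathbf Z_p$ to a lattice is injective.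

\begin{lemma}\label{lem:lines}
\begin{itemize}
\item[(a)] For open $U'\le U$ the natural map $Q_{U'}\otimes\mathbf Q_p\to Q_U\otimes\mathbf Q_p$ sends $\ell_{U'}(D)$ onto $\ell_U(D)$. So $\ell_{U'}(D_2)\subseteq\ell_{U'}(D_1)$ implies $\ell_U(D_2)\subseteq\ell_U(D_1)$.
\item[(b)] If $x$ normalizes $U$, conjugation by $x$ induces an automorphism of $Q_U$, trivial for $x\in U$, which carries $\ell_U(D)$ to $\ell_U({}^xD)$; also $S_U({}^xD)={}^xS_U(D)$.
\item[(c)] $U/S_U(D)$ is a lattice, $D\cap U\le S_U(D)$, and every homomorphism from $U$ to a lattice that kills $D\cap U$ kills $S_U(D)$.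
\item[(d)] If $\chi$ is a character of an open subgroup $V$ with $\chi(D_1\cap V)=0$ and $\chi(D_2\cap V)\neq0$, then $\ell_U(D_2)\not\subseteq\ell_U(D_1)$ for all open $U\le V$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $D\cap U'$ is open in $D\cap U$, so the images under $\theta_U$ have the same span. (b) ${}^xD\cap U={}^x(D\cap U)$. (c) $U/S_U(D)=Q_U/(Q_U\cap\ell_U(D))$ embeds in a $\mathbf Q_p$-vector space, so it is torsion-free. A homomorphism as in the statement factors through $\theta_U$, and every element of $Q_U\cap\ell_U(D)$ has a $p$-power multiple in $\theta_U(D\cap U)$, so its image is a torsion element of a lattice. (d) The character $\chi$ induces a functional on $Q_V\otimes\mathbf Q_p$ that kills $\ell_V(D_1)$ but not $\ell_V(D_2)$. Now use (a).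
\end{proof}

\begin{definition}
Let $D\le\Gamma$. A pair $(V,S)$ \emph{splits $D$} if $V\le\Gamma$ is open, $S\triangleleft V$ is free pro-$p$, $V/S$ is a lattice, $D\cap V\le S$, and $V/(D\cap V)$ is $S$-split.
\end{definition}

Informally, $D\cap V$ and its conjugates by representatives of $V/S$ are simultaneously free factors of $S$.

\begin{lemma}\label{lem:canon}
If $(V_D,S_D)$ splits $D$ and $V\le V_D$ is open, then $S_V(D)\le S_D$, and $(V,S_V(D))$ splits $D$.
\end{lemma}

\begin{proof}
The map $V\to V_D/S_D$ kills $D\cap V$, so $S_V(D)\le S_D$ by Lemma~\ref{lem:lines}(c), and $S_V(D)$ is free. The space $V/(D\cap V)$ is the $V$-orbit of the base point in $V_D/(D\cap V_D)$, so it is $S_V(D)$-split by Lemma~\ref{lem:hered}.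
\end{proof}

\begin{proposition}\label{prop:main}
Every $B\in\mathcal C$ has the following properties.
\begin{description}
\item[(TF)] $B$ is torsion-free.
\item[(Det)] For every $1\ne d\in B$ there is a character $\chi$ of an open subgroup $V$ with $\chi(\langle d\rangle\cap V)\ne0$.
\item[(Mal)] If $D\le B$ is admissible, then $Z_B(z)=D$ for all $1\ne z\in D$, and $D\cap{}^bD\ne1$ implies $b\in D$.
\item[(Good)] Some open subgroup of $B$ carries a hereditarily good pair.
\item[(Split)] Every admissible $D\le B$ is split by some pair $(V,S)$.
\item[(Sep)] If $D_1,D_2\le B$ are admissible and $D_1\cap D_2=1$, there is a character $\chi$ of an open subgroup $V$ with $\chi(D_1\cap V)=0$ and $\chi(D_2\cap V)\neq0$.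
\end{description}
\end{proposition}

Only (Good) is wanted in the end. To prove it for $B\amalg_CA$ we need a map $\theta$ that is injective on the conjugates of $C$, which comes from (Det); we need the conjugates of $C$ to have different lines, which comes from (Mal) and (Sep); and we need $C$ to behave like a free factor, which is (Split). Since the next amalgamation may be over any admissible subgroup, these properties must be reproved for all admissible subgroups of the amalgam. By (TF), admissible subgroups of $B$ are isomorphic to $\mathbf Z_p$.

\begin{proof}[Proof of Theorems~\ref{thm:howson} and~\ref{thm:cosets}, given Proposition~\ref{prop:main}]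
Let $G\le\Gamma\in\mathcal G_n$. By Lemma~\ref{lem:reduce}, either $\Gamma$ is a lattice, and then $(\Gamma,\mathrm{id})$ is hereditarily good, or $\Gamma\in\mathcal C$ satisfies (Good). Apply Corollary~\ref{cor:crit} to $\Gamma$; the double cosets $KgH$ with $g\in G$ are among those of $\Gamma$.
\end{proof}

The second half of (Mal) comes for free.

\begin{lemma}\label{lem:mal}
Let $B$ be a finitely generated pro-$p$ group satisfying \textup{(TF)}, \textup{(Det)} and the first assertion of \textup{(Mal)}. Then $B$ satisfies \textup{(Mal)}.
\end{lemma}

\begin{proof}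
Let $D\ne1$ be admissible and $1\ne z\in D\cap{}^bD$. As ${}^bD$ is admissible too, $D=Z_B(z)={}^bD$, so conjugation by $b$ acts on $D\cong\mathbf Z_p$ as multiplication by a unit $\mu$. By (Det) and Lemma~\ref{lem:lines}(d) with $D_1=1$, there is an open normal $V$ with $\ell_V(D)\ne0$. The element $b$ acts on $Q_V\otimes\mathbf Q_p$ through the finite $p$-group $B/V$, and on the line $\ell_V(D)$ by $\mu$. So $\mu$ is a root of unity of $p$-power order in $\mathbf Z_p$, that is, $\mu=1$, or $p=2$ and $\mu=-1$. If $\mu=1$, then $b\in Z_B(D)=D$. If $\mu=-1$, then $b^2\in Z_B(D)=D$, so $b^2=b\,b^2\,b^{-1}=b^{-2}$; thus $b^4=1$ and $b=1$ by (TF), which contradicts $\mu=-1$.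
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main} for $B$ free]
(TF) holds because subgroups of $B$ are free. (Det): by (Fr1), $d$ belongs to a basis of an open subgroup $V$; send $d$ to $1$ and the other basis elements to $0$. (Mal): by (Fr2), $Z_B(z)$ is abelian and contains $D$, so $Z_B(z)\le Z_B(D)=D$; then use Lemma~\ref{lem:mal}. (Good): take the trivial map on $B$. (Split): by (Fr1) there is an open $V=D\amalg R$; then $H_1(D)\to H_1(V)$ is injective, so $(V,V)$ splits $D$. (Sep): generators $d_1,d_2$ of $D_1,D_2$ do not commute, since otherwise $d_2\in Z_B(D_1)=D_1$. By (Fr3) and (Fr1) they belong to a basis of an open subgroup $V$; send $d_2$ to $1$ and the other basis elements to $0$.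
\end{proof}

\emph{For the rest of the paper} $G=B\amalg_CA$ is as in the definition of $\mathcal C$, the group $B\in\mathcal C$ satisfies Proposition~\ref{prop:main}, and $A=C\times Z$ with $Z\cong\mathbf Z_p^r$, $r\ge1$. We prove the six properties for $G$.

\section{The tree of an extension of a centralizer}\label{sec:tree}

\subsection*{Pro-$p$ trees}
A profinite graph is a profinite space $T$ with a closed subset $V(T)$ of vertices and continuous maps $d_0,d_1\colon T\to V(T)$ that are the identity on $V(T)$; the edge set is $E(T)=T\setminus V(T)$. All our graphs have closed edge set, and such a graph is a \emph{pro-$p$ tree} when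
\begin{equation}\label{eq:treegen}
0\to k[[E(T)]]\xrightarrow{d_1-d_0}k[[V(T)]]\to k\to0
\end{equation}
is exact. Actions are continuous and commute with $d_0,d_1$. Let a pro-$p$ group $K$ act on a pro-$p$ tree $T$. For (T1)--(T4) see \cite{RZtrees} and \cite{Ribes}.
\begin{description}
\item[(T1)] The fixed set $T^K$ is empty or a pro-$p$ subtree.
\item[(T2)] If $K$ is finite, it fixes a vertex.
\item[(T3)] If $\tilde K$ is the subgroup generated by the vertex stabilizers, then $T/\tilde K$ is a pro-$p$ tree, and $K/\tilde K$ acts freely on it and is free pro-$p$.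
\item[(T4)] If $\Gamma=\Gamma_1\amalg_{\Gamma_0}\Gamma_2$ and $\Gamma_1,\Gamma_2$ embed in $\Gamma$, then the graph with $V=\Gamma/\Gamma_1\sqcup\Gamma/\Gamma_2$, $E=\Gamma/\Gamma_0$, the edge $g\Gamma_0$ joining $g\Gamma_1$ to $g\Gamma_2$, is a pro-$p$ tree.
\item[(T5)] If $T$ has at least two vertices, every vertex is an endpoint of an edge.
\end{description}
To see (T5), note that $E(T)\neq\emptyset$ by \eqref{eq:treegen}, and that the set of endpoints of edges is closed. A vertex $w$ outside it has a clopen neighborhood $W\subseteq V(T)$ without endpoints. The functional $1_W$ on $k[[V(T)]]$ kills the image of $d_1-d_0$ but not $w-v$, where $v$ is an endpoint. This contradicts exactness.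

\subsection*{The tree of $G$}
Because $C$ is a direct summand of $A$, there are homomorphisms
\[
\rho\colon G\to B,\qquad\tau\colon G\to Z,
\]
where $\rho$ is the identity on $B$ and the projection to $C$ on $A$, and $\tau$ is trivial on $B$ and the projection to $Z$ on $A$. The map $(\rho,\tau)$ is injective on $A$ and on $B$, so both embed in $G$. For $g\in G$:
\begin{equation}\label{eq:rhotau}
\rho\colon{}^gB\xrightarrow{\ \cong\ }B,\quad\rho({}^gC)={}^{\rho(g)}C,\quad{}^gA\cap\ker\tau={}^gC,\quad{}^gB\le\ker\tau,\quad A\cap\ker\rho=Z,
\end{equation}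
and $G=(\ker\rho)B$, since $g=g\rho(g)^{-1}\cdot\rho(g)$. Let $T$ be the tree (T4) of $G$, with vertices $gA$ (type $A$) and $gB$ (type $B$) and edges $gC$; let $v_A=1A$, $v_B=1B$. The \emph{star} of $v_A$ consists of $v_A$, the edges $zC$ and the vertices $zB$, $z\in Z$. An element or subgroup is \emph{elliptic} if it fixes a vertex, that is, if it lies in a conjugate of $A$ or of $B$. The sequence \eqref{eq:treegen} becomes
\begin{equation}\label{eq:tree}
0\to k[[G/C]]\to k[[G/A]]\oplus k[[G/B]]\to k\to0,
\end{equation}
where the components of the first map are, up to sign, the natural projections, and the second map is the augmentation on each summand. For $S\le G$ it gives the exact sequence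
\begin{equation}\label{eq:MVclosed}
H_2(S;k[[V(T)]])\to H_2(S)\to H_1(S;k[[G/C]])\to H_1(S;k[[V(T)]])\to H_1(S).
\end{equation}
If $U\le G$ is open and $\theta\colon U\to Q$ is a homomorphism to a lattice, we tensor \eqref{eq:tree} with $\Lambda=k[[Q]]$. The group $U$ has finitely many orbits on $T$, all clopen, so (F3) and (F5) give an exact sequence of $\Lambda$-modules
\begin{equation}\label{eq:MV}
\bigoplus_{g}H_1(U\cap{}^gC;\Lambda)\to\bigoplus_{v}H_1(U\cap G_v;\Lambda)\xrightarrow{\alpha}H_1(U;\Lambda)\xrightarrow{\partial}\bigoplus_{g}\Lambda/(\theta(c_g)-1),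
\end{equation}
where $g$ runs through representatives of $U\backslash G/C$, $v$ through representatives of $U\backslash V(T)$, $c_g$ generates $U\cap{}^gC\cong\mathbf Z_p$, and $\alpha$ is the sum of the corestrictions. The sequence is natural with respect to the augmentation $\Lambda\to k$.

By (T2) a finite subgroup of $G$ lies in a conjugate of $A$ or $B$, so $G$ satisfies (TF).

\begin{lemma}\label{lem:fixed}
\begin{itemize}
\item[(a)] If $1\ne g\in C$, then $T^g$ is the star of $v_A$.
\item[(b)] If $g\in A\setminus C$, then $v_A$ is the only vertex fixed by $g$.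
\item[(c)] If $g\in B$ is not conjugate in $B$ to an element of $C$, then $v_B$ is the only vertex fixed by $g$, and $Z_G(g)\le B$.
\end{itemize}
In particular, if $1\ne g\in A$, then $v_A$ is the only vertex of type $A$ fixed by $g$, and $Z_G(g)=A$.
\end{lemma}

\begin{proof}
By (T1), $Y=T^g$ is a pro-$p$ tree, and $Z_G(g)$ acts on it; so $Z_G(g)$ fixes a vertex that is the only one of its type in $Y$. This gives the statements on centralizers. (b) If $Y$ has a second vertex, it has an edge by (T5), so $g$ lies in a conjugate of $C$ and $\tau(g)=1$, whence $g\in C$. (c) If $Y$ has a second vertex, then by (T5) it has an edge at $v_B$; this edge is $bC$ with $b\in B$, and $g\in{}^bC$.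

(a) Since $A$ is abelian, $Y$ contains the star. The idea is to find a group acting transitively on the edges of $Y$ and to compute it from the tree. Let $K=Z_G(g)\cap\ker\rho$. If $xB\in Y$, then $x^{-1}gx\in B$, so $x^{-1}gx=\rho(x^{-1}gx)=\rho(x)^{-1}g\rho(x)$. Hence $n=x\rho(x)^{-1}$ lies in $K$, and $xB=nB$. So $K$ is transitive on the vertices of type $B$ in $Y$. An edge of $Y$ at $v_B$ has the form $bC$ with $b\in B$ and $g\in C\cap{}^bC$, so $b\in C$ by (Mal) for $B$; this is where admissibility of $C$ enters. Thus $1C$ is the only edge of $Y$ at $v_B$, so $K$ is transitive on $E(Y)$, and by (T5) on the vertices of type $A$. The stabilizers are $K\cap C=1$, $K\cap B=1$ and $K\cap A=Z$, so \eqref{eq:treegen} for $Y$ is $0\to k[[K]]\to k[[K/Z]]\oplus k[[K]]\to k\to0$. Its long exact sequence contains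
\[
H_1(Z)\to H_1(K)\to k\xrightarrow{\pm(1,-1)}k\oplus k.
\]
The last map is injective, so $H_1(Z)\to H_1(K)$ is onto and $K=Z$. Hence $Y$ is the $Z$-orbit of the edge $1C$ with its endpoints, which is the star.
\end{proof}

In Example~\ref{ex:notsc} the element $x^p$ fixes the $p$ edges $x^iC$ at $v_B$, and part (a) fails.

\subsection*{Hyperbolic subgroups}
Call $D\le G$ \emph{hyperbolic} if $D\cong\mathbf Z_p$ and $D\cap G_v=1$ for all vertices $v$. A pro-$p$ tree has no translation lengths or axes to work with; instead we pass to free quotients. For an open normal subgroup $U\triangleleft G$ let $\tilde U$ be the subgroup generated by all $U\cap G_v$. It is normal in $G$, and $\tilde U_1\le\tilde U$ if $U_1\le U$. By (T3), $G/\tilde U$ acts on the pro-$p$ tree $T/\tilde U$, and its open normal subgroup $\Pi_U=U/\tilde U$ is free of finite rank. ``For all small $U$'' means for all open normal $U$ contained in a fixed one. Recall Schur's theorem: if the center of a group has finite index, then the commutator subgroup is finite.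

\begin{lemma}\label{lem:hyp}
\begin{itemize}
\item[(a)] If $P\le G$ has finite image in $G/\tilde U$ for all small $U$, then $P$ is elliptic.
\item[(b)] If $D$ is hyperbolic, then $D\cap\tilde U=1$ for all small $U$.
\item[(c)] Let $P\le G$ contain a hyperbolic subgroup $D$. If for all small $U$ the image of $P$ in $G/\tilde U$ has a central subgroup of finite index, then $P$ is abelian.
\item[(d)] Let $D$ be hyperbolic, $D\cap\tilde U=1$, and let $d$ generate $D\cap U$. There are an open subgroup $U'$ with $\tilde U\langle d\rangle\le U'\le U$ and a character $\chi$ of $U'$ with $\chi(\tilde U)=0$, $\chi(d)=1$ and $d\notin\Phi(U')\tilde U$. Here $D\cap U'=\langle d\rangle$, and every elliptic element of $U'$ lies in $\tilde U$.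
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $F_U\subseteq V(T)$ be the preimage of the set of vertices of $T/\tilde U$ fixed by $P$. It is closed, nonempty by (T2), and shrinks with $U$. By compactness some $v$ lies in all $F_U$, so $Pv\subseteq\tilde Uv\subseteq Uv$ for all small $U$. If $y\in Uv$ for all small $U$, the compact sets $\{u\in U:uv=y\}$ have a common point, which lies in $\bigcap U=1$; so $y=v$. Hence $Pv=\{v\}$.

(b) If $D\cap\tilde U\neq1$ for all $U$, all images of $D\cong\mathbf Z_p$ are finite, and $D$ is elliptic by (a). So $D\cap\tilde U=1$ for one $U$, hence for all smaller ones.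

(c) Let $P'$ be the closed commutator subgroup of $P$. By Schur's theorem its images are finite, so $T^{P'}\ne\emptyset$ by (a), and $T^{P'}$ is $P$-invariant. Suppose $P'\ne1$. Since $D$ fixes no vertex, $T^{P'}$ has two vertices, hence an edge $xC$, and $P'\le{}^xC$. By Lemma~\ref{lem:fixed}, $xv_A$ is the only vertex of type $A$ in $T^{P'}$, so it is fixed by $P\ge D$, a contradiction.

(d) The image $\bar d\in\Pi_U$ is nontrivial. By (Fr1) it belongs to a basis of an open subgroup $\Pi'\le\Pi_U$. Let $U'$ be the preimage of $\Pi'$, and let $\chi$ send $\bar d$ to $1$ and the other basis elements to $0$. Then $\bar d\notin\Phi(\Pi')=\Phi(U')\tilde U/\tilde U$. The last assertions hold because $d\in U'\le U$.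
\end{proof}

\begin{proposition}\label{prop:dich}
$G$ satisfies \textup{(Det)} and \textup{(Mal)}. An admissible subgroup $D\le G$ is either hyperbolic, or it is an admissible subgroup of some ${}^xB$ and meets every conjugate of $A$ trivially.
\end{proposition}

\begin{proof}
(Det) Let $1\ne d\in G$. If $\langle d\rangle$ is hyperbolic, use Lemma~\ref{lem:hyp}(b),(d). Otherwise some nontrivial element of $\langle d\rangle$ is elliptic, and it suffices to treat that element; so let $d$ be elliptic. If $d\in{}^xB$, then $\rho(d)\ne1$; take $V\le B$ and $\chi$ for $\rho(d)$ and use $\chi\rho$ on $\rho^{-1}(V)$, noting that $\rho$ maps $\langle d\rangle\cap\rho^{-1}(V)$ onto $\langle\rho(d)\rangle\cap V$. If $d\in{}^xA$, then either a coordinate of $\tau$ is nonzero on $d$, or $d\in{}^xC\le{}^xB$.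

Let $D$ be admissible and $1\ne z\in D$. No nontrivial $y\in D$ lies in a conjugate ${}^xA$: otherwise $D\le Z_G(y)={}^xA$ by Lemma~\ref{lem:fixed}, and then ${}^xA\le Z_G(D)=D$, although $A$ is not procyclic.

Suppose $D$ is not hyperbolic. Then some $1\ne y\in D$ lies in some ${}^xB$ and in no conjugate of $C$, so $D\le Z_G(y)\le{}^xB$ by Lemma~\ref{lem:fixed}(c), and $D$ is admissible in ${}^xB$. The same lemma applies to $z$, so $Z_G(z)=Z_{{}^xB}(z)=D$ by (Mal) for $B$.

Suppose $D$ is hyperbolic, and let $P=Z_G(z)\ge D$. Let $U$ be small, so that $D\cap\tilde U=1$, and write bars for images in $G/\tilde U$. Some power $z^{p^e}$ lies in $U$, and its image is a nontrivial element of $\Pi_U$. By (Fr2) its centralizer $X$ in $\Pi_U$ is isomorphic to $\mathbf Z_p$, so $\langle\bar z^{p^e}\rangle$ has finite index in $X$. Since $\bar P\cap\Pi_U\le X$ has finite index in $\bar P$, the central subgroup $\langle\bar z\rangle$ has finite index in $\bar P$. By Lemma~\ref{lem:hyp}(c), $P$ is abelian, so $P\le Z_G(D)=D$.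

This is the first assertion of (Mal), and Lemma~\ref{lem:mal} gives the second.
\end{proof}

\section{A hereditarily good pair for the amalgam}\label{sec:goodG}

Two examples show what has to be arranged. In both, $F$ is free on $x,y$ and $A=C\times\langle t\rangle$.

\begin{example}\label{ex:easy}
Let $C=\langle x\rangle$. Then $G=A\amalg Y$ with $Y=\langle y\rangle$, and we may use the tree (T4) of this free product, whose edge stabilizers are trivial. Let $\theta\colon G\to A$ be the identity on $A$ and trivial on $Y$. Let $U\le G$ be open, $\Lambda=k[[\theta(U)]]$, $M=U\cap\ker\theta$. The group $M$ acts freely on the edges, meets the conjugates of $A$ trivially and the conjugates of $Y$ in procyclic groups; by Lemma~\ref{lem:stalk}(a) and the analogue of \eqref{eq:MVclosed}, $H_2(M)=0$. The groups $U\cap{}^gA$ act freely on $\theta(U)$ and the groups $U\cap{}^gY\cong\mathbf Z_p$ act trivially, so the analogue of \eqref{eq:MV} is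
\[
0\to\bigoplus_{U\backslash G/Y}\Lambda\to H_1(U;\Lambda)\to\bigoplus_{U\backslash G}\Lambda,
\]
and $H_1(U;\Lambda)$ is torsion-free. So $(G,\theta)$ is hereditarily good. In general the last term of \eqref{eq:MV} is a torsion module, and that is the difficulty of this section.
\end{example}

\begin{example}\label{ex:comm}
Let $C=\langle c\rangle$ with $c=[x,y]$, and let $N\ne1$ be the closed commutator subgroup of $F$, the normal closure of $c$. Then $c\notin\Phi(N)$, as otherwise $N=\Phi(N)$. If $Z_F(c)=\langle w\rangle$ and $c=w^\lambda$, then $w\in N$ because $F/N$ is torsion-free, and $\lambda$ is a unit because $c\notin\Phi(N)$; so $C$ is admissible. Here $Q_G=F/N\times\langle t\rangle$, and $M=\ker\theta_G$ contains $c$. Since $\rho(M)\le N$, the class of $c$ in $H_1(M)$ is nonzero, and it is fixed by conjugation by $t$, so it is a torsion element. By Lemma~\ref{lem:refine} no pair $(G,\theta)$ is good. One has to pass to an open subgroup on which $\theta$ is injective on the conjugates of $C$.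
\end{example}

Suppose $\theta$ is injective on the conjugates of $A$. By \eqref{eq:MV}, torsion in $H_1(U;\Lambda)$ leads to an element killed by some $\gamma-1$, where a power of $\gamma$ is the image of a generator of an edge group, and by Lemma~\ref{lem:torsion} we must show that $\theta^{-1}\langle\gamma\rangle$ is free. This group acts on $T$ with nontrivial edge stabilizers, and by \eqref{eq:MVclosed} it is free provided that, at each vertex of type $B$, the vertex group is free and the edge groups are simultaneously free factors of it. The following lemma prepares this inside $B$.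

\begin{lemma}\label{lem:V}
There is an open normal subgroup $V\triangleleft B$ such that, with $\Sigma_b=S_V({}^bC)$:
\begin{itemize}
\item[(a)] $(V,\theta_V)$ is hereditarily good;
\item[(b)] $\theta_V$ is injective on ${}^bC\cap V$ for all $b\in B$;
\item[(c)] for all $b\in B$, the group $\Sigma_b$ is free and $B/C$ is $\Sigma_b$-split.
\end{itemize}
\end{lemma}

\begin{proof}
Let $(V_C,S_C)$ split $C$, and let $V_0\le B$ carry a hereditarily good pair. Splitting concerns only the orbit $V_CC/C$ of $B/C$, so we choose $V$ so small that $\Sigma_1$ acts freely on the other orbits.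

By (Det) and Lemma~\ref{lem:lines}(d), $\ell_V(C)$ is a line for all small open normal $V\triangleleft B$. For such $V$ let $N(V)=\{x\in B:\ell_V({}^xC)=\ell_V(C)\}$. By Lemma~\ref{lem:lines}(b) this is the stabilizer of the line $\ell_V(C)$, a subgroup containing $V$, hence clopen; by Lemma~\ref{lem:lines}(a) it shrinks with $V$. If $x\notin C$, then $C\cap{}^xC=1$ by (Mal), and (Sep) with Lemma~\ref{lem:lines}(d) gives $x\notin N(V)$ for small $V$. So the closed sets $N(V)\setminus V_CC$ have empty intersection, and by compactness $N(V)\subseteq V_CC$ for all small $V$. Fix such a $V$ inside $V_0\cap V_C$.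

Part (a) is Lemma~\ref{lem:refine}, and (b) holds because $\ell_V({}^bC)=b\,\ell_V(C)\ne0$. In (c), we have $\Sigma_b={}^b\Sigma_1$, and left multiplication by $b$ on $B/C$ is equivariant for conjugation $\Sigma_1\to\Sigma_b$; so let $b=1$. By Lemma~\ref{lem:canon}, $\Sigma_1\le S_C$, so $\Sigma_1$ is free. Write $B/C=X_1\sqcup X_2$ with $X_1=V_CC/C\cong V_C/(V_C\cap C)$; both pieces are clopen and $V_C$-invariant. By Lemma~\ref{lem:hered}, $X_1$ is $\Sigma_1$-split. If $1\ne s\in\Sigma_1$ fixes $xC$, then $s\in{}^xC\cap V$, and $\theta_V(s)$ is a nonzero element of $\ell_V(C)\cap\ell_V({}^xC)$ by (b). So the two lines agree, $x\in N(V)\subseteq V_CC$ and $xC\in X_1$. Thus $\Sigma_1$ acts freely on $X_2$, and $H_1(\Sigma_1;k[[X_2]])=0$ by Lemma~\ref{lem:stalk}(a). Hence $H_1(\Sigma_1;k[[B/C]])=H_1(\Sigma_1;k[[X_1]])$ injects into $H_1(\Sigma_1)$.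
\end{proof}

Fix $V$ as in Lemma~\ref{lem:V} and put
\[
U_0=\rho^{-1}(V),\qquad\theta_0=(\theta_V\rho,\tau)\colon U_0\to Q_V\times Z,\qquad\ell_b=\ell_V({}^bC)\times0\subseteq(Q_V\times Z)\otimes\mathbf Q_p
\]
for $b\in B$. If $y=g(cz)g^{-1}\in U_0$ with $c\in C$, $z\in Z$, then $\theta_0(y)=(\theta_V({}^{\rho(g)}c),z)$ and ${}^{\rho(g)}c\in{}^{\rho(g)}C\cap V$. With Lemma~\ref{lem:V}(b) this gives
\begin{equation}\label{eq:inj}
\theta_0\text{ is injective on }{}^gA\cap U_0,\qquad\theta_0({}^gC\cap U_0)\subseteq\ell_{\rho(g)}\qquad(g\in G).
\end{equation}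

\begin{lemma}[Freeness criterion]\label{lem:freecrit}
Let $S\le U_0$ and $b\in B$. If $\theta_0(s)\in\ell_b$ for every elliptic element $s\in S$, then $S$ is free pro-$p$.
\end{lemma}

\begin{proof}
The hypothesis says that an elliptic $s\in S$ has $\tau(s)=1$ and $\rho(s)\in\Sigma_b$. By \eqref{eq:rhotau}, $S\cap{}^gA\le{}^gC$ is trivial or isomorphic to $\mathbf Z_p$, and $\rho$ embeds $S_g=S\cap{}^gB$ in the free group $\Sigma_b$. So all vertex stabilizers in $S$ are free, and $H_2(S;k[[V(T)]])=0$ by Lemma~\ref{lem:stalk}(a). By \eqref{eq:MVclosed} it suffices to show that $H_1(S;k[[G/C]])\to H_1(S;k[[G/B]])$ is injective. By Lemma~\ref{lem:stalk}(b) it is enough that the fiber $\{g\beta C:\beta\in B\}$ over $gB$ is $S_g$-split. The homeomorphism $g\beta C\mapsto\rho(g)\beta C$ from the fiber to $B/C$ is equivariant for the isomorphism $\rho\colon S_g\to\rho(S_g)$: if $s=g\sigma g^{-1}$ with $\sigma\in B$, then $s\,g\beta C=g\sigma\beta C$ maps to $\rho(g)\sigma\beta C=\rho(s)\rho(g)\beta C$. Finally $B/C$ is $\rho(S_g)$-split by Lemma~\ref{lem:V}(c) and Lemma~\ref{lem:hered}.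
\end{proof}

\begin{proposition}\label{prop:goodG}
The pair $(U_0,\theta_0)$ is hereditarily good. So $G$ satisfies \textup{(Good)}.
\end{proposition}

\begin{proof}
Let $U\le U_0$ be open, $Q=\theta_0(U)$, $\Lambda=k[[Q]]$. The group $U\cap\ker\theta_0$ is free by Lemma~\ref{lem:freecrit}. Consider \eqref{eq:MV}. By \eqref{eq:inj} the groups $U\cap{}^gA$ and $U\cap{}^gC$ act freely on $Q$, so their first homology with coefficients in $\Lambda$ vanishes, and $\alpha$ embeds $\bigoplus H_1(U\cap{}^gB;\Lambda)$ in $H_1(U;\Lambda)$. The map $\rho$ carries $U\cap{}^gB$ isomorphically onto an open subgroup $W$ of $V$, and $\theta_0=(\theta_V\rho,1)$ on $U\cap{}^gB$. Since $(W,\theta_V|_W)$ is good, $H_1(U\cap{}^gB;\Lambda)$ is torsion-free by Lemma~\ref{lem:base}. So the torsion submodule $E_0$ of $H_1(U;\Lambda)$ meets the image of $\alpha$ trivially, and $\partial$ embeds it in $\bigoplus_g\Lambda/(\theta_0(c_g)-1)$.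

By \eqref{eq:inj}, $\theta_0(c_g)\ne1$; write $\theta_0(c_g)=\gamma_g^{p^{e_g}}$ with $\gamma_g\in Q$ primitive. Then $\gamma_g\in\ell_{\rho(g)}$, so $\{u\in U:\theta_0(u)\in\langle\gamma_g\rangle\}$ is free by Lemma~\ref{lem:freecrit} with $b=\rho(g)$. By Lemma~\ref{lem:torsion}, each $\gamma_g-1$ is injective on $H_1(U;\Lambda)$, hence so is the finite product $\prod_g(\gamma_g-1)^{p^{e_g}}$. This product kills $E_0$ by (L1). So $E_0=0$.
\end{proof}

\section{Splitting admissible subgroups}\label{sec:split}

To split $D$ we need a map to a lattice that kills $D$ and still has free kernel. Property (Split) is invariant under conjugation, so by Proposition~\ref{prop:dich} it follows for $G$ from Propositions~\ref{prop:ell} and~\ref{prop:hypsplit}.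

In the elliptic case we pull back a splitting pair from $B$. If the map that kills $D$ stays injective on all conjugates of $C$, its kernel acts freely on the edges of $T$ and nothing new happens.

\begin{proposition}\label{prop:ell}
Let $D\le B$ be admissible in $B$ with $D\cap{}^bC=1$ for all $b\in B$. Then $D$ is split in $G$ by a pair $(U,S)$ with $U\ge\ker\rho$.
\end{proposition}

\begin{proof}
Let $(V_D,S_D)$ split $D$ in $B$. For open $V'\le V_D$ consider the set of $bC\in B/C$ with $\ell_{V'}({}^bC)\subseteq\ell_{V'}(D)$. By Lemma~\ref{lem:lines}(b) it is a union of $V'$-orbits, hence clopen; it shrinks with $V'$ by part (a); and each $bC$ is excluded for small $V'$ by (Sep) for the pair $D,{}^bC$ and part (d). By compactness the set is empty for some $V'$. Put $S'=S_{V'}(D)$ and let $\theta'\colon V'\to Q'=V'/S'$ be the quotient map. Then $\theta'$ is nontrivial, hence injective, on each ${}^bC\cap V'$, and $(V',S')$ splits $D$ in $B$ by Lemma~\ref{lem:canon}.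

Let $U=\rho^{-1}(V')$ and $S=\ker\bigl((\theta'\rho,\tau)\colon U\to Q'\times Z\bigr)$. Then $U/S$ is a lattice, $U\cap B=V'$, $S\cap V'=S'$, and $D_U=D\cap U=D\cap V'\le S$. If $y\in S\cap{}^gA$, then $y\in{}^gC$ by \eqref{eq:rhotau}, so $\rho(y)\in{}^{\rho(g)}C\cap V'$ is killed by $\theta'$; thus $\rho(y)=1$ and $y=1$. So $S$ acts freely on $G/C$ and $G/A$. Also $\rho$ embeds $S\cap{}^gB$ in the free group $S'$. By Lemma~\ref{lem:stalk}(a), $H_2(S;k[[V(T)]])=0=H_1(S;k[[G/C]])$, and \eqref{eq:MVclosed} shows that $S$ is free and that $G/B$ is $S$-split. Since $G=(\ker\rho)B=UB$, we have $G/B=U/V'$.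

It remains to show that $H_1(S;k[[U/D_U]])\to H_1(S;k[[U/V']])$ is injective, and we use Lemma~\ref{lem:stalk}(b). The stabilizer of $uV'$ is $S\cap{}^uV'={}^uS'$, because $S\triangleleft U$. Left multiplication by $u$ carries $V'/D_U$ onto the fiber over $uV'$, equivariantly for conjugation $S'\to{}^uS'$, and $V'/D_U$ is $S'$-split. Hence the fibers are split, and $U/D_U$ is $S$-split.
\end{proof}

In the hyperbolic case there is a character that sees $D$ and kills all elliptic elements. Correcting $\theta_0$ by it kills $D$ without changing $\theta_0$ on elliptic elements, which is all that Lemma~\ref{lem:freecrit} looks at.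

\begin{proposition}\label{prop:hypsplit}
Every hyperbolic subgroup $D\le G$ is split by some pair $(U,S)$.
\end{proposition}

\begin{proof}
Choose an open normal $W\triangleleft G$ with $W\le U_0$ and $D\cap\tilde W=1$, and let $d$ generate $D\cap W$. Lemma~\ref{lem:hyp}(d) gives an open $U$ with $\tilde W\langle d\rangle\le U\le W$ and a character $\chi$ of $U$ with $\chi(\tilde W)=0$, $\chi(d)=1$, $d\notin\Phi(U)\tilde W$; moreover $D_U=D\cap U=\langle d\rangle$. Define
\[
\theta_1(u)=\theta_0(u)\,\theta_0(d)^{-\chi(u)},\qquad Q_1=\theta_1(U),\qquad\Lambda_1=k[[Q_1]],\qquad S=\ker\theta_1.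
\]
Then $d\in S$, the quotient $U/S\cong Q_1$ is a lattice, and $\theta_1=\theta_0$ on elliptic elements of $U$, since these lie in $\tilde W$. By Lemma~\ref{lem:freecrit}, $S$ is free. By the remark after \eqref{eq:swap} we must show that the corestriction $H_1(D_U;\Lambda_1)\to H_1(U;\Lambda_1)$ is injective. As $d$ acts trivially on $\Lambda_1$, (F5) gives $H_1(D_U;\Lambda_1)=\Lambda_1$. Let $\eta\in H_1(U;\Lambda_1)$ be the image of $1$. We must show that $\lambda\eta=0$ implies $\lambda=0$.

We test $\eta$ against an edge. The augmentation $\Lambda_1\to k$ sends $1\in H_1(D_U;\Lambda_1)$ to a generator of $H_1(D_U)$, so it sends $\eta$ to a nonzero multiple $\bar\eta$ of the class of $d$ in $H_1(U)=U/\Phi(U)$. In \eqref{eq:MV} with coefficients $k$, the kernel of $\partial$ is spanned by the images of the groups $U\cap G_v\le\tilde W$. Since $d\notin\Phi(U)\tilde W$, some coordinate $\partial_g\bar\eta\in k$ is nonzero. By naturality, $\partial_g\eta$ is a unit of the local ring $\Lambda_1/(\theta_1(c_g)-1)$.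

By \eqref{eq:inj}, $\theta_1(c_g)=\theta_0(c_g)$ is a nontrivial element of $\ell_{\rho(g)}$. Write it as $\gamma^{p^e}$ with $\gamma\in Q_1$ primitive; then $\gamma\in\ell_{\rho(g)}$. An elliptic element $u$ of $\theta_1^{-1}\langle\gamma\rangle$ has $\theta_0(u)=\theta_1(u)\in\ell_{\rho(g)}$, so $\theta_1^{-1}\langle\gamma\rangle$ is free by Lemma~\ref{lem:freecrit}, and $\gamma-1$ is injective on $H_1(U;\Lambda_1)$ by Lemma~\ref{lem:torsion}. Suppose $\lambda\eta=0$ with $\lambda\ne0$, and write $\lambda=(\gamma-1)^a\lambda'$ with $\gamma-1\nmid\lambda'$. Then $\lambda'\eta=0$. Applying $\partial_g$ and canceling the unit gives $\lambda'\in((\gamma-1)^{p^e})$, a contradiction.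
\end{proof}

\section{Separating admissible subgroups by characters}\label{sec:sep}

The hardest case of (Sep) is a pair $D$, ${}^nD$ with $D\le B$ and $n\in\ker\rho$. Neither $\rho$ nor $\tau$ tells these subgroups apart, and neither does a character of an open subgroup containing $n$. Splitting does: it makes $D$ and ${}^nD$ independent in the abelianization of a free normal subgroup $S'$ of infinite index. The task is to turn this independence into a character of an open subgroup $U''\ge S'$. The obstruction is the kernel of $S'^{ab}\to U''^{ab}$; its essential part carries a trivial conjugation action and is removed by a factor $q-1$.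

\begin{lemma}\label{lem:conj}
Let $\Gamma$ be a finitely generated pro-$p$ group, let $D\le\Gamma$, $D\cong\mathbf Z_p$, be split by $(U,S)$, and let $n\in U\setminus D$. Then there is a character $\chi$ of an open subgroup $U''\le U$ with $\chi(D\cap U'')=0$ and $\chi({}^nD\cap U'')\ne0$.
\end{lemma}

\begin{proof}
Let $D_U=D\cap U$. Since $n\notin D_U$, there is an open normal $U'\triangleleft U$ with $n\notin U'D_U$. Put $S'=S\cap U'$, $Q'=U'/S'$ (a lattice, as it embeds in $U/S$), $\Lambda'=k[[Q']]$ and $R=\mathbf Z_p[[Q']]$. Let $d_1$ generate $D_1=D\cap U'$ and let $d_2=nd_1n^{-1}$, a generator of $D_2={}^nD_U\cap U'$. Both lie in $S'$, because $D_U\le S\triangleleft U$.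

\emph{Independence modulo $p$.} The $U'$-orbits of $D_U$ and $nD_U$ in $U/D_U$ are distinct and isomorphic to $U'/D_1$ and $U'/D_2$. Their union is $S'$-split by Lemma~\ref{lem:hered}. As in the proof of Theorem~\ref{thm:crit}(c), this means that $H_1(D_1;\Lambda')\oplus H_1(D_2;\Lambda')\to H_1(U';\Lambda')=H_1(S')$ is an injective $\Lambda'$-linear map. The $D_i$ act trivially on $\Lambda'$, so by (F5) $H_1(D_i;\Lambda')$ is free of rank one, on the image of a generator of $H_1(D_i)$ under $k\to\Lambda'$, $1\mapsto1$. By the description of the Shapiro isomorphism in (F3), this generator goes to a nonzero multiple of the class of $d_i$ in $H_1(S')$. So the classes of $d_1,d_2$ in $H_1(S')=S'^{ab}/p$ are independent over $\Lambda'$.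

\emph{Independence over $R$.} Let $E=S'^{ab}$, written additively, with $R$ acting by conjugation. It is finitely generated over $R$ by (L3), and has no $p$-torsion because $S'$ is free. If $\lambda_1d_1+\lambda_2d_2=0$ with $\lambda_1,\lambda_2\in R$ not both zero, we divide by the largest power of $p$ dividing both and reduce modulo $p$, which contradicts the previous step. So $d_1,d_2$ are independent over the domain $R$, hence over its fraction field. Choosing a functional over the fraction field and clearing the denominators of its values on generators of $E$, we get an $R$-linear map $\varphi\colon E\to R$, continuous by (L2), with $\varphi(d_1)=0$ and $\varphi(d_2)=h\ne0$. If $Q'=1$, then $S'=U'$, and $U''=U'$, $\chi=\varphi$ do the job.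

\emph{Passing to an open subgroup.} Let $Q'\ne1$ and pick $1\ne q\in Q'$. Since $(q-1)h\neq0$ in $R=\varprojlim\mathbf Z_p[Q'/Q'']$, there is an open $Q''\le Q'$ with $(q-1)h\ne0$ in $\bar R=\mathbf Z_p[Q'/Q'']$. Let $U''$ be the preimage of $Q''$ in $U'$. As $Q''$ acts trivially on $\bar R$, the map $\varphi$ induces an $R$-linear map $\psi\colon\bar E\to\bar R$ on the coinvariants $\bar E=S'/[S',U'']$ (commutator subgroups are closed). Since $Q''$ is abelian, $[U'',U'']\le S'$, and the kernel of $\bar E\to U''^{ab}$ is $J=[U'',U'']/[S',U'']$. The group $U'$ acts trivially on $J$. Indeed, the image of $S'$ is central in $U''/[S',U'']$, so there a commutator $[a,a']$ depends only on the cosets $aS'$, $a'S'$; these are fixed by conjugation by $U'$, because $Q'$ is abelian. For $y\in J$ we get $(q-1)\psi(y)=\psi((q-1)y)=0$. So $\bar\varphi=(q-1)\psi$ factors through the image $\bar E/J$ of $S'$ in the finitely generated $\mathbf Z_p$-module $U''^{ab}$. After tensoring with $\mathbf Q_p$ we extend $\bar\varphi$ to a linear map $U''^{ab}\otimes\mathbf Q_p\to\bar R\otimes\mathbf Q_p$, and a multiple by a power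 of $p$ sends $U''^{ab}$ into $\bar R$. This map kills $d_1$ and sends $d_2$ to a nonzero multiple of $(q-1)h$. Let $\chi$ be a coordinate of it that is nonzero on $d_2$. Since $D_1\le S'\le U''\le U'$, we have $D\cap U''=\langle d_1\rangle$, and $d_2\in{}^nD\cap U''$.
\end{proof}

\begin{proposition}\label{prop:sep}
$G$ satisfies \textup{(Sep)}.
\end{proposition}

\begin{proof}
Let $D_1,D_2\le G$ be admissible with $D_1\cap D_2=1$. By Proposition~\ref{prop:dich} each is elliptic or hyperbolic.

\emph{$D_1$ elliptic, $D_2$ hyperbolic.} The character of Lemma~\ref{lem:hyp}(d) for $D_2$ kills all elliptic elements of its domain and is nonzero on $D_2$.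

\emph{$D_1$ hyperbolic, $D_2$ elliptic.} Take $\chi_1$ from Lemma~\ref{lem:hyp}(d) for $D_1$ and $\chi_2$ from (Det) for a generator of $D_2$, and restrict both to the intersection $U'$ of their domains. Let $d_i$ generate $D_i\cap U'$. Then $\chi_1(d_1)\ne0$, $\chi_1(d_2)=0$ and $\chi_2(d_2)\ne0$. The character $\chi=\chi_1(d_1)\chi_2-\chi_2(d_1)\chi_1$ has $\chi(d_1)=0$ and $\chi(d_2)=\chi_1(d_1)\chi_2(d_2)\neq0$.

\emph{Both hyperbolic.} For small $U\triangleleft G$ we have $D_i\cap\tilde U=1$. Let $d_i$ generate $D_i\cap U$, with image $1\ne\bar d_i\in\Pi_U$. If $\bar d_1,\bar d_2$ do not commute for some such $U$, then by (Fr3) and (Fr1) they belong to a basis of an open subgroup $\Pi'\le\Pi_U$. On the preimage $U'$ of $\Pi'$ we get $\chi$ with $\chi(d_1)=0$, $\chi(d_2)=1$, and $D_i\cap U'=\langle d_i\rangle$. Suppose instead that they commute for all small $U$. By (Fr2) the centralizers of $\bar d_1$ and $\bar d_2$ in $\Pi_U$ are abelian and contain both elements, so they contain each other; call this group $X\cong\mathbf Z_p$. The image of $D_i$ in $G/\tilde U$ normalizes $\Pi_U$ and fixes $\bar d_i$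 under conjugation, so it normalizes $X$; it centralizes $X$, since an automorphism of $\mathbf Z_p$ with a nonzero fixed point is trivial. Hence the image $\bar P$ of $P=\langle D_1,D_2\rangle$ centralizes $X$. Then $\bar P\cap\Pi_U$ centralizes $\bar d_1$, so it lies in $X$; thus it is central and of finite index in $\bar P$. By Lemma~\ref{lem:hyp}(c), $P$ is abelian, so $D_2\le Z_G(D_1)=D_1$, a contradiction.

\emph{Both elliptic.} Conjugating the pair, we may assume $D_1\le B$ and $D_2\le{}^gB$, admissible in these groups. Then $D_2'=\rho(D_2)$ is admissible in $B$ by \eqref{eq:rhotau}. If $D_1\cap D_2'=1$, take $V'\le B$ and $\chi$ from (Sep) for $B$ and use $\chi\rho$ on $\rho^{-1}(V')$; here $\rho$ is the identity on $D_1$ and maps $D_2\cap\rho^{-1}(V')$ onto $D_2'\cap V'$. If $1\ne z\in D_1\cap D_2'$, then $D_1=Z_B(z)=D_2'$ by (Mal) for $B$. Write $D_2={}^gD_0$ with $D_0\le B$, so $D_2'={}^{\rho(g)}D_0$ and $D_2={}^nD_1$ with $n=g\rho(g)^{-1}\in\ker\rho$. We have $n\notin D_1$, since $D_2\ne D_1$. By Propositions~\ref{prop:dich} and~\ref{prop:ell}, $D_1$ is split by a pair $(U,S)$ with $n\in\ker\rho\le U$,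 and Lemma~\ref{lem:conj} applies.
\end{proof}

We have proved (TF), (Det) and (Mal) for $G$ in Section~\ref{sec:tree}, (Good) in Section~\ref{sec:goodG}, (Split) in Section~\ref{sec:split} and (Sep) here, each time using only the six properties of $B$ and statements about $G$ established earlier. This completes the induction, and with it the proofs of Proposition~\ref{prop:main} and of Theorems~\ref{thm:howson} and~\ref{thm:cosets}.

\begin{thebibliography}{9}

\bibitem{Lub}
Lubotzky, J. Pure Appl. Algebra \textbf{25} (1982).

\bibitem{Ribes}
Luis Ribes, \emph{Profinite Graphs and Groups}, 2017.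

\bibitem{RZbook}
Luis Ribes and Pavel Zalesskii (as printed: Zaleskii), \emph{Profinite Groups},
\texttt{http://dspace.\allowbreak kottakkalfarookcollege.\allowbreak edu.in:8001/\allowbreak jspui/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 6930/\allowbreak 1/\allowbreak Profinite\%20Groups.pdf}

\bibitem{RZtrees}
Luis Ribes and Pavel Zalesskii, \emph{Pro-$p$ trees and applications}, in: New Horizons in pro-$p$ groups, 2000.

\end{thebibliography}
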